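\title{Periodic linear fractional difference equations with nonnegative coefficients}

\begin{abstract}
We classify, in every order $k$, the difference equations that express $x_{n+k}$ as a quotient of two affine forms in $x_n,\dots,x_{n+k-1}$ with nonnegative coefficients and whose positive solutions are all periodic. Apart from $x_{n+k}=x_n$ and $x_{n+k}=c/x_n$, each of them is, after a rescaling, a union of interleaved copies of one of the equations $u_{n+2}=u_{n+1}/u_n$, $u_{n+2}=(1+u_{n+1})/u_n$, $u_{n+3}=(1+u_{n+2}+u_{n+1})/u_n$. The proof reduces the problem to $x_{n+k}x_n=a_0+\sum a_ix_{n+i}$ and uses two consequences of periodicity: identities of third order at the constant solution, and periodicity of a piecewise linear recursion that describes very large and very small solutions.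
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Fix $k\ge1$ and consider the difference equation
\begin{equation}\label{eq:main}
x_{n+k}=\frac{A_1x_n+A_2x_{n+1}+\dots+A_kx_{n+k-1}+A_0}{B_1x_n+B_2x_{n+1}+\dots+B_kx_{n+k-1}+B_0},\qquad n\ge0,
\end{equation}
with coefficients $A_i\ge0$, $B_i\ge0$ such that $\sum_iA_i>0$, $\sum_iB_i>0$, $A_1^2+B_1^2\ne0$, and with initial values $x_0,\dots,x_{k-1}>0$. Numerator and denominator are positive at positive arguments, so every solution is defined and positive for all $n$. With $\Omega=(0,\infty)^k$ and $f$ the right side of \eqref{eq:main}, the equation is the iteration of the map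
\[
F:\Omega\to\Omega,\qquad F(x_0,\dots,x_{k-1})=\bigl(x_1,\dots,x_{k-1},f(x_0,\dots,x_{k-1})\bigr).
\]
The equation is a \emph{$p$-cycle} if every solution satisfies $x_{n+p}=x_n$ for all $n\ge0$, that is, if $F^p=\mathrm{id}$ on $\Omega$. The least such $p$ is the \emph{minimal period}. The cycles $x_{n+k}=x_n$ and $x_{n+k}=c/x_n$ with $c>0$ exist in every order and are called \emph{trivial}.

Two operations produce cycles from cycles. The first is a rescaling $x_n=\lambda u_n$ with $\lambda>0$; equations related in this way are called \emph{equivalent}. The second replaces every index shift $u_{n+j}$ in an equation of order $d$ by $u_{n+mj}$. The resulting equation of order $md$ consists of $m$ independent copies of the original one, one on each residue class of indices modulo $m$; we call it the \emph{$m$-fold interleaving}. A cycle is \emph{generated} by a cycle of order $d$ if it is equivalent to one of its interleavings.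

\begin{example}[the three basic cycles]\label{ex:basic}
The equations
\begin{align}
u_{n+2}&=\frac{u_{n+1}}{u_n},\tag{C6}\label{eq:C6}\\
u_{n+2}&=\frac{1+u_{n+1}}{u_n},\tag{C5}\label{eq:C5}\\
u_{n+3}&=\frac{1+u_{n+2}+u_{n+1}}{u_n}\tag{C8}\label{eq:C8}
\end{align}
are a $6$-cycle, a $5$-cycle (the Lyness cycle) and an $8$-cycle. For the first two, the solutions with initial values $x,y$ are
\[
x,\ y,\ \frac yx,\ \frac1x,\ \frac1y,\ \frac xy,\ x,\ y,\ \dots
\qquad\text{and}\qquad
x,\ y,\ \frac{1+y}x,\ \frac{1+x+y}{xy},\ \frac{1+x}y,\ x,\ y,\ \dots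
\]
For \eqref{eq:C8} with $(u_0,u_1,u_2)=(x,y,z)$ put $N=1+x+y+z+xz$. Then
\[
u_3=\frac{1+y+z}x,\qquad u_4=\frac N{xy},\qquad u_5=\frac{(1+x+y)(1+y+z)}{xyz},\qquad u_6=\frac N{yz},
\]
where the last value follows from $xy+N=(1+x)(1+y+z)$. The relation $u_{n+3}u_n=1+u_{n+1}+u_{n+2}$ is unchanged by reversing time, so $u_{-1},\dots,u_{-4}$ are obtained from $u_3,\dots,u_6$ by exchanging $x$ and $z$. This gives $(u_{-4},u_{-3},u_{-2})=(u_4,u_5,u_6)$, and three consecutive coincidences give period $8$.
\end{example}

The following is known. For $k=2$ and $k=4$, every non-trivial cycle of the form \eqref{eq:main} is equivalent to \eqref{eq:C6}, \eqref{eq:C5} or one of their $2$-fold interleavings. For $k\in\{1,3,5,7,9,11\}$, every non-trivial cycle is equivalent to \eqref{eq:C8} or its $3$-fold interleaving. The question posed in \cite{source} is whether, in the remaining orders $k=6,8,10$ and $k\ge12$, there is a non-trivial cycle of the form \eqref{eq:main} that is not generated by these.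

The small cases suggest both answers. The equations $u_{n+k}=(1+u_{n+1}+\dots+u_{n+k-1})/u_n$ are cycles for $k=1,2,3$, with periods $2,5,8$, and one would expect a cycle of period $11$ for $k=4$. It does not exist (Example~\ref{ex:four} shows why), and no other new cycle appears up to $k=5$. On the other hand, the number of free coefficients grows with $k$, and the period is not bounded in advance, so the absence of new cycles in low order does not by itself rule them out in high order. The sign condition must play a part: without it, $x_{n+2}=2\cos(2\pi/p)\,x_{n+1}-x_n$ has only $p$-periodic solutions for each $p\ge3$, because its characteristic roots are $e^{\pm2\pi i/p}$.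

\begin{theorem}\label{thm:main}
Let $k\ge1$. Up to equivalence, the non-trivial $p$-cycles of the form \eqref{eq:main} of order $k$ are exactly
\begin{itemize}
\item[(i)] $u_{n+2m}=u_{n+m}/u_n$, for $k=2m$ (minimal period $6m$);
\item[(ii)] $u_{n+2m}=(1+u_{n+m})/u_n$, for $k=2m$ (minimal period $5m$);
\item[(iii)] $u_{n+3m}=(1+u_{n+2m}+u_{n+m})/u_n$, for $k=3m$ (minimal period $8m$).
\end{itemize}
So the number of equivalence classes of non-trivial cycles of order $k$ is $2\cdot[2\mid k]+[3\mid k]$, where a bracket is $1$ if the condition holds and $0$ otherwise; there are none if $\gcd(k,6)=1$. The conclusion holds under weaker hypotheses: it suffices that $x_{n+p}=x_n$ for initial data in some nonempty open set, or that every positive solution is periodic with a period allowed to depend on the solution.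
\end{theorem}

The answer to the question is therefore negative for every $k$. In the orders it concerns, the theorem reads as follows.

\begin{corollary}\label{cor:open}
For $k=6$ the non-trivial cycles are, up to equivalence, $u_{n+6}=u_{n+3}/u_n$, $u_{n+6}=(1+u_{n+3})/u_n$ and $u_{n+6}=(1+u_{n+4}+u_{n+2})/u_n$. For $k=8$ and $k=10$ they are $u_{n+k}=u_{n+k/2}/u_n$ and $u_{n+k}=(1+u_{n+k/2})/u_n$. For $k\ge12$ they are these two when $2\mid k$, together with $u_{n+k}=(1+u_{n+2k/3}+u_{n+k/3})/u_n$ when $3\mid k$. All of them are generated by \eqref{eq:C6}, \eqref{eq:C5} or \eqref{eq:C8}.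
\end{corollary}

The proof does not use the lists known in low order. Section~\ref{sec:normal} brings a non-trivial cycle to the form $x_{n+k}x_n=a_0+\sum a_ix_{n+i}$ with constant solution $1$. Two things are then unknown: the set $S$ of indices $i\ge1$ with $a_i>0$, and the values of the coefficients. We look at the identity $F^p=\mathrm{id}$ in two places. Near the constant solution (Section~\ref{sec:local}), the terms of third order give identities between values of the characteristic polynomial; they settle orders $2$ and $3$, and when $a_0=0$ they force $|S|=1$ by a dimension count (Section~\ref{sec:zero}). At the ends of $\Omega$ (Section~\ref{sec:trop}), logarithms turn the equation into a piecewise linear recursion that remembers only $S$; when $a_0>0$ its periodicity reduces the problem to orders $2$ and $3$. Section~\ref{sec:end} collects the pieces.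

\section{Normal form}\label{sec:normal}

\begin{lemma}\label{lem:weak}
If $F^p=\mathrm{id}$ on a nonempty open subset of $\Omega$, then $F^p=\mathrm{id}$ on $\Omega$. If every positive solution is periodic, then $F^p=\mathrm{id}$ on $\Omega$ for some $p\ge1$.
\end{lemma}

\begin{proof}
The map $F^p-\mathrm{id}$ is real-analytic on the connected set $\Omega$, so it vanishes identically if it vanishes on a nonempty open set. If every solution is periodic, $\Omega$ is the union of the closed sets $\{X:F^p(X)=X\}$, $p\ge1$. By the Baire category theorem one of them has nonempty interior, and the first statement applies.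
\end{proof}

\begin{lemma}\label{lem:inter}
If an equation of order $d$ is a $p$-cycle, its $m$-fold interleaving is an $mp$-cycle. If the $m$-fold interleaving is a $p$-cycle, the original equation is a $p$-cycle.
\end{lemma}

\begin{proof}
A sequence $(u_n)$ solves the interleaving if and only if each subsequence $(u_{c+mj})_{j\ge0}$, $0\le c<m$, solves the original equation. This gives the first claim. For the second, let $(w_j)$ solve the original equation and put $u_{c+mj}=w_j$ for $0\le c<m$. Then $u$ has period $p$, hence period $mp$, so $w_{j+p}=w_j$.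
\end{proof}

We shall use the following fact about linearization. Let $X^*=(x^*,\dots,x^*)$ be a fixed point of $F$ and $C=DF(X^*)$. If $F^p=\mathrm{id}$, the chain rule gives $C^p=I$. The matrix $C$ is a companion matrix: its last row is $(c_0,\dots,c_{k-1})$ with $c_i=\partial f/\partial x_i(X^*)$, its other rows are those of the shift, and its characteristic polynomial is $\chi(z)=z^k-\sum_ic_iz^i$. The first rows of $I,C,\dots,C^{k-1}$ are the $k$ standard basis vectors, so these matrices are linearly independent and $\chi$ is also the minimal polynomial of $C$. Hence $\chi$ divides $z^p-1$: its roots are simple, and they are $p$-th roots of unity.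

\begin{proposition}\label{prop:normal}
Every non-trivial $p$-cycle of the form \eqref{eq:main} is equivalent to an equation
\begin{equation}\label{eq:norm}
x_{n+k}\,x_n=a_0+\sum_{i=1}^{k-1}a_ix_{n+i},\qquad a_i\ge0,\qquad a_0+\sum_{i=1}^{k-1}a_i=1,
\end{equation}
in which $S=\{i\in[1,k-1]:a_i>0\}$ is not empty.
\end{proposition}

\begin{proof}
Since $F^p=\mathrm{id}$, the map $F$ is a bijection of $\Omega$. A preimage of $(x_1,\dots,x_{k-1},t)$ has the form $(s,x_1,\dots,x_{k-1})$. So for fixed $x_1,\dots,x_{k-1}>0$ the function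
\[
\varphi(s)=\frac{A_1s+\alpha}{B_1s+\beta},\qquad \alpha=A_0+\sum_{i\ge2}A_ix_{i-1},\qquad\beta=B_0+\sum_{i\ge2}B_ix_{i-1},
\]
is a bijection of $(0,\infty)$. Its derivative has the sign of the constant $A_1\beta-B_1\alpha$, so $\varphi$ is monotone. (The hypothesis $A_1^2+B_1^2\ne0$ only excludes equations with constant $\varphi$, which are never cycles.)

If $\varphi$ increases, then $\varphi(\infty)=\infty$ forces $B_1=0$; then $\beta>0$, and $\varphi(0+)=\alpha/\beta=0$ forces $\alpha=0$, that is, $A_i=0$ for $i\ne1$. If $\varphi$ decreases, then $\varphi(0+)=\infty$ forces $\beta=0$, that is, $B_i=0$ for $i\ne1$; then $B_1>0$, and $\varphi(\infty)=A_1/B_1=0$ forces $A_1=0$. Dividing by $A_1$ or by $B_1$, we are left with two cases.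

\emph{Case 1:} $x_{n+k}=x_n/(b_0+\sum_{i=1}^{k-1}b_ix_{n+i})$ with $b_i\ge0$. Put $b=\sum_{i\ge1}b_i$. If $b=0$, then $x_{n+kp}=b_0^{-p}x_n$, so $b_0=1$ and the cycle is trivial. If $b>0$ and $b_0\ge1$, the denominator exceeds $1$, so $x_{n+kp}<x_n$ and no solution is periodic. If $b>0$ and $b_0<1$, then $x^*=(1-b_0)/b$ is a constant solution, at which the denominator equals $1$, and $\chi(z)=z^k+\sum_{i\ge1}b_ix^*z^i-1$. Since $\chi(0)=-1$ and $\chi(1)=bx^*=1-b_0>0$, there is a root in $(0,1)$, which is not a root of unity. So Case 1 contains no non-trivial cycle.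

\emph{Case 2:} $x_{n+k}x_n=a_0+\sum_{i=1}^{k-1}a_ix_{n+i}$ with $a_i\ge0$. If $a_i=0$ for all $i\ge1$, the cycle is trivial. Otherwise $x^2=a_0+(\sum_{i\ge1}a_i)x$ has exactly one positive root $\lambda$. The rescaling $x_n=\lambda u_n$ replaces $a_0$ by $a_0/\lambda^2$ and $a_i$ by $a_i/\lambda$, and the new coefficients have sum $1$.
\end{proof}

A $p$-cycle of the form \eqref{eq:norm} with $S\ne\emptyset$ will be called a \emph{normalized cycle}; it has $k\ge2$ and the constant solution $1$. Put
\[
A(z)=\sum_{i\in S}a_iz^i,\qquad P(z)=z^k+1-A(z),\qquad r=\min S,\qquad g=\gcd(S).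
\]
Linearizing \eqref{eq:norm} at $1$ gives $\xi_{n+k}+\xi_n=\sum a_i\xi_{n+i}$, so $P$ is the characteristic polynomial of $DF$ at $\mathbf 1=(1,\dots,1)$. Also $P(1)=1+a_0>0$.

\begin{lemma}\label{lem:sym}
For a normalized cycle:
\begin{itemize}
\item[(a)] the roots of $P$ are $k$ distinct $p$-th roots of unity, and $\lambda^{-1}=\bar\lambda$ is a root whenever $\lambda$ is;
\item[(b)] $P(z)=z^kP(1/z)$; equivalently $a_i=a_{k-i}$, so $S=k-S$, $\max S=k-r$ and $r\le k/2$;
\item[(c)] $g$ divides $k$, and the equation is the $g$-fold interleaving of a normalized $p$-cycle of order $k/g$ with the same coefficients and index set $S/g$.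
\end{itemize}
\end{lemma}

\begin{proof}
Part (a) is the fact on companion matrices together with the reality of $P$. The polynomial $z^kP(1/z)=z^k+1-\sum a_iz^{k-i}$ is monic of degree $k$ and vanishes at the $k$ roots of $P$ by (a), which gives (b). Since $r$ and $k-r$ lie in $S$, $g$ divides $k$; all shifts in \eqref{eq:norm} are then multiples of $g$, and Lemma~\ref{lem:inter} gives (c).
\end{proof}

\section{Third-order conditions at the constant solution}\label{sec:local}

Throughout this section the equation is a normalized cycle, with $a_0\ge0$. The linear condition of Lemma~\ref{lem:sym} is far from sufficient. For $k=2$ we have $P(z)=z^2-az+1$ with $a=a_1\in(0,1]$, and the roots are roots of unity whenever $a=2\cos\theta$ with $\theta/\pi$ rational, which is a dense set of values of $a$. We therefore expand solutions near $1$ to higher order.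

\subsection{The expansion}\label{ss:exp}

The map $F$ is rational, holomorphic near $\mathbf 1$ in $\mathbb C^k$, and fixes $\mathbf 1$. So $F,\dots,F^p$ are holomorphic on a polydisc $U$ centered at $\mathbf 1$. The map $F^p-\mathrm{id}$ vanishes at the real points of $U$ near $\mathbf 1$, so all its partial derivatives at $\mathbf 1$ vanish, and $F^p=\mathrm{id}$ on $U$. Thus complex initial data near $\mathbf 1$ also give $p$-periodic solutions, which we extend periodically to $n\in\mathbb Z$.

Let $\nu_1,\dots,\nu_N$ be roots of $P$, not necessarily distinct, and take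
\[
x_j=1+\sum_{i=1}^Ns_i\nu_i^{\,j}\qquad(0\le j<k)
\]
with small complex parameters $s_i$. Then $\xi_n=x_n-1$ is holomorphic in $s$ near $0$, vanishes at $s=0$, is $p$-periodic in $n$, and \eqref{eq:norm} becomes
\begin{equation}\label{eq:xi}
(L\xi)_n=-\xi_n\xi_{n+k},\qquad\text{where}\quad (Lu)_n=u_{n+k}+u_n-\sum_{i\in S}a_iu_{n+i}.
\end{equation}
The coefficient of each monomial in $s$ is a $p$-periodic sequence in $n$. Every $p$-periodic sequence can be written uniquely as $u_n=\sum_{\zeta^p=1}\hat u(\zeta)\zeta^n$, and $L$ multiplies $\hat u(\zeta)$ by $P(\zeta)$. So an equation $Lu=v$ between $p$-periodic sequences has two consequences: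
\begin{itemize}
\item[(F1)] if $\zeta^p=1$ and $P(\zeta)\ne0$, then $\hat u(\zeta)=\hat v(\zeta)/P(\zeta)$;
\item[(F2)] if $P(\kappa)=0$, then $\hat v(\kappa)=0$.
\end{itemize}
Statement (F2) is where periodicity constrains the coefficients: a forcing term in resonance with the linear part cannot occur. In first order, the coefficient of $s_i$ solves $Lu=0$ with initial values $\nu_i^{\,j}$, so it is $\nu_i^{\,n}$. In higher order, two sequences $\nu^n$ and $Y_n$ that are coefficients of $\xi_n$ contribute to the right side of \eqref{eq:xi} the sequence $-(\nu^nY_{n+k}+\nu^{n+k}Y_n)$, and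
\begin{equation}\label{eq:pair}
\text{the $\kappa$-component of }\ \nu^nY_{n+k}+\nu^{n+k}Y_n\ \text{ is }\ \bigl((\kappa/\nu)^k+\nu^k\bigr)\hat Y(\kappa/\nu).
\end{equation}

\subsection{Order two}

The method is already fully visible for $k=2$.

\begin{proposition}\label{prop:two}
A normalized cycle of order $2$ is \eqref{eq:C6} or is equivalent to \eqref{eq:C5}. In the second case $a_1=(\sqrt5-1)/2$.
\end{proposition}

\begin{proof}
Here $a=a_1\in(0,1]$, $a_0=1-a$, $P(z)=z^2-az+1$ and $P(1)=2-a$. Let $\lambda$ be a root, $q=\lambda^2$, and $c=q+q^{-1}=a^2-2$. Then $q\ne-1$ because $a\ne0$, and $P(\lambda^2)=q(c-a)$ with $c-a=(a-2)(a+1)\ne0$. Take the two roots $\lambda,\lambda^{-1}$ with parameters $s,t$, and let $Y$, $Z$, $W$ be the coefficients of $s^2$, $st$, $s^2t$ in $\xi$. Comparing coefficients in \eqref{eq:xi},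
\begin{gather*}
(LY)_n=-q\lambda^{2n},\qquad (LZ)_n=-c,\\
(LW)_n=-(\lambda^nZ_{n+2}+\lambda^{n+2}Z_n)-(\lambda^{-n}Y_{n+2}+\lambda^{-n-2}Y_n).
\end{gather*}
By (F1), $\hat Y(\lambda^2)=-1/(c-a)$ and $\hat Z(1)=-c/(2-a)$. By (F2) with $\kappa=\lambda$ and \eqref{eq:pair},
\[
(1+q)\hat Z(1)+(q^2+q^{-1})\hat Y(\lambda^2)=0 .
\]
Only the two components determined by (F1) enter. Since $q^2+q^{-1}=(1+q)(c-1)$ and $q\ne-1$, we get $c(c-a)+(c-1)(2-a)=0$. Substituting $c=a^2-2$ and dividing by $a-2$ gives $(a^2-2)(a+1)=a^2-3$, that is,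
\[
a^3-2a+1=(a-1)(a^2+a-1)=0 .
\]
If $a=1$ the equation is \eqref{eq:C6}. Otherwise $a_0=1-a=a^2$, and $x_n=au_n$ gives $u_{n+2}u_n=1+u_{n+1}$.
\end{proof}

\subsection{Non-resonance in second order}

The computation above needed $P(1)\ne0$ and $P(\lambda^2)\ne0$. In general we need that a product of two roots is never a root. This comes from the position of the numbers $\lambda^k$, and it is the first use of $a_i\ge0$ after the normal form. For a root $\lambda$ put $q_\lambda=\lambda^k$, so that $A(\lambda)=1+q_\lambda$.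

\begin{lemma}\label{lem:arc}
For every root $\lambda$ of $P$ we have $\operatorname{Re}q_\lambda\le-\frac12$; in particular $q_\lambda\ne1$. If $\operatorname{Re}q_\lambda=-\frac12$, then $a_0=0$ and $\lambda^l=1+q_\lambda$ for all $l\in S$.
\end{lemma}

\begin{proof}
Since $|\lambda|=1$, we have $|1+q_\lambda|=|A(\lambda)|\le\sum_{l\in S}a_l\le1$, and $|1+q_\lambda|^2=2+2\operatorname{Re}q_\lambda$. If $\operatorname{Re}q_\lambda=-\frac12$, both inequalities are equalities. Then $\sum_{l\in S}a_l=1$, and equality in the triangle inequality makes all $\lambda^l$, $l\in S$, equal to one number, which is their weighted mean $A(\lambda)=1+q_\lambda$.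
\end{proof}

\begin{lemma}\label{lem:nonres}
If $\lambda,\mu$ are roots of $P$, not necessarily distinct, then $P(\lambda\mu)\ne0$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:arc}, $q_\lambda=-e^{i\alpha}$ and $q_\mu=-e^{i\beta}$ with $|\alpha|,|\beta|\le\pi/3$. Suppose that $\lambda\mu$ is a root. Then Lemma~\ref{lem:arc} gives $\cos(\alpha+\beta)=\operatorname{Re}(\lambda\mu)^k\le-\frac12$. As $|\alpha+\beta|\le2\pi/3$, this forces $\alpha=\beta=\pm\pi/3$. So $q_\lambda=q_\mu=q$ has real part $-\frac12$, and the equality case gives $\sum_{l\in S}a_l=1$ and $\lambda^l=\mu^l=1+q$ on $S$. Hence $A(\lambda\mu)=(1+q)^2$ and $P(\lambda\mu)=q^2+1-(1+q)^2=-2q\ne0$, a contradiction.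
\end{proof}

\subsection{The general identity}

Third-order resonance cannot be avoided: $\lambda\cdot\mu\cdot\mu^{-1}$ is a root for any two roots $\lambda,\mu$. The resulting condition is best written with
\[
D(\lambda,\mu)=\frac{\lambda^k+\mu^k}{P(\lambda\mu)}+\frac1{P(1)},
\]
which is defined for all pairs of roots by Lemma~\ref{lem:nonres}. It is symmetric, and $D(\lambda^{-1},\mu^{-1})=D(\lambda,\mu)$, because Lemma~\ref{lem:sym}(b) gives $P((\lambda\mu)^{-1})=(\lambda\mu)^{-k}P(\lambda\mu)$.

\begin{proposition}\label{prop:third}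
Let $\lambda,\mu$ be roots of $P$, not necessarily distinct, and $q=\lambda^k$, $\rho=\mu^k$. Then
\begin{equation}\label{eq:third}
(q\rho+\rho^{-1})\,D(\lambda,\mu)+(q\rho^{-1}+\rho)\,D(\lambda,\mu^{-1})=0 .
\end{equation}
\end{proposition}

\begin{proof}
Use the expansion with $N=3$ and $(\nu_1,\nu_2,\nu_3)=(\lambda,\mu,\mu^{-1})$. The three parameters are independent even if some of the roots coincide, so no case distinction is needed. For $i\ne j$ let $Y^{ij}$ be the coefficient of $s_is_j$. By \eqref{eq:xi}, $(LY^{ij})_n=-(\nu_i^k+\nu_j^k)(\nu_i\nu_j)^n$, so (F1) and Lemma~\ref{lem:nonres} give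
\[
\hat Y^{23}(1)=-\frac{\rho+\rho^{-1}}{P(1)},\qquad \hat Y^{13}(\lambda/\mu)=-\frac{q+\rho^{-1}}{P(\lambda/\mu)},\qquad \hat Y^{12}(\lambda\mu)=-\frac{q+\rho}{P(\lambda\mu)} .
\]
The coefficient of $s_1s_2s_3$ in $-\xi_n\xi_{n+k}$ pairs $\nu_1^n$ with $Y^{23}$, $\nu_2^n$ with $Y^{13}$ and $\nu_3^n$ with $Y^{12}$. Its $\lambda$-component vanishes by (F2), and by \eqref{eq:pair} the three components above occur in it with the factors $1+q$, $q\rho^{-1}+\rho$ and $q\rho+\rho^{-1}$. Thus
\[
\frac{(q\rho+\rho^{-1})(q+\rho)}{P(\lambda\mu)}+\frac{(q\rho^{-1}+\rho)(q+\rho^{-1})}{P(\lambda/\mu)}+\frac{(1+q)(\rho+\rho^{-1})}{P(1)}=0 .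
\]
Since $(1+q)(\rho+\rho^{-1})=(q\rho+\rho^{-1})+(q\rho^{-1}+\rho)$, this is \eqref{eq:third}.
\end{proof}

Identity \eqref{eq:third} is one linear relation between two unknowns. Exchanging $\lambda$ and $\mu$ gives a second relation between the same unknowns, and in general the two are independent.

\begin{corollary}\label{cor:prod}
If $q\ne\rho$ and $q\rho\ne1$, then $P(\lambda\mu)=-P(1)(q+\rho)$.
\end{corollary}

\begin{proof}
Put $X=D(\lambda,\mu)=D(\mu,\lambda)$ and $Y=D(\lambda,\mu^{-1})=D(\mu,\lambda^{-1})$. Identity \eqref{eq:third} for $(\lambda,\mu)$ and for $(\mu,\lambda)$ reads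
\[
(q\rho+\rho^{-1})X+(q\rho^{-1}+\rho)Y=0,\qquad(q\rho+q^{-1})X+(\rho q^{-1}+q)Y=0 .
\]
The determinant of this system, multiplied by $q\rho$, is
\[
q\rho^3+q^3\rho^2+\rho+q^2-q^3\rho-q-q^2\rho^3-\rho^2=(q-\rho)(q\rho-1)(q-1)(\rho-1).
\]
It is not zero, by the hypotheses and Lemma~\ref{lem:arc}. So $X=0$, which is the claim.
\end{proof}

\begin{proposition}\label{prop:three}
A normalized cycle of order $3$ has $a_1=a_2=\sqrt2-1$ and is equivalent to \eqref{eq:C8}.
\end{proposition}

\begin{proof}
By symmetry $a_1=a_2=a\in(0,\frac12]$ and $a_0=1-2a$. Then $P(z)=(z+1)(z^2-(1+a)z+1)$ and $P(1)=2-2a$. Let $\mu$ be a root of the quadratic factor and $\rho=\mu^3$. The quadratic factor equals $1-a$ at $1$ and $3+a$ at $-1$, so $\mu\ne\pm1$. Also $\rho\ne-1$, since otherwise $\mu^2-\mu+1=0$ and $a\mu=0$. Corollary~\ref{cor:prod} with $\lambda=q=-1$ gives $P(-\mu)=P(1)(1-\rho)$. Using $\mu^2+1=(1+a)\mu$,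
\[
P(-\mu)=(1-\mu)\cdot2(1+a)\mu,\qquad 1-\rho=(1-\mu)(1+\mu+\mu^2)=(1-\mu)(2+a)\mu .
\]
So $2(1+a)=(2-2a)(2+a)$, that is, $a^2+2a-1=0$. Then $a_0=1-2a=a^2$, and $x_n=au_n$ gives $u_{n+3}u_n=1+u_{n+1}+u_{n+2}$.
\end{proof}

\section{Equations without constant term}\label{sec:zero}

\begin{proposition}\label{prop:zero}
A normalized cycle with $a_0=0$ and $\gcd(S)=1$ is \eqref{eq:C6}.
\end{proposition}

The hypothesis $a_0=0$ means that $P(1)=1$ and that the $a_l$ are probability weights on $S$. Write $Eh=\sum_{l\in S}a_lh(l)$, so that $A(z)=E\,z^l$. Since $A=z^k+1-P$, Corollary~\ref{cor:prod} now says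
\begin{equation}\label{eq:mult}
A(\lambda\mu)=1+q\rho+q+\rho=A(\lambda)A(\mu)\qquad\text{if }q\ne\rho,\ q\rho\ne1 .
\end{equation}
In other words, the functions $l\mapsto\lambda^l$ attached to roots with unrelated $k$-th powers are uncorrelated. There are $k$ roots and fewer than $k$ points in $S$, so one expects a contradiction from counting dimensions. There are three obstacles. The mean $A(\lambda)$ may vanish (Step~1). Roots with the same $k$-th power satisfy only the single relation \eqref{eq:third} (Steps~2 and~3). And the function $\lambda^l$ may be constant on $S$, as it is for \eqref{eq:C6}; this is the case that survives (Step~4).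

\begin{proof}
\emph{Step 1: no root has $q_\lambda=-1$.} Let $R_-$ be the set of roots with $q_\lambda=-1$ and $R_+$ the set of the other roots, and suppose $\lambda_0\in R_-$. Then $A=1+q_\lambda=0$ at each $\lambda\in R_-$. For $\mu\in R_+$, \eqref{eq:mult} applies to $(\lambda_0,\mu)$ because $\rho\ne-1$, and gives $A(\lambda_0\mu)=0$. The sets $R_-$ and $\lambda_0R_+$ are disjoint, since $(\lambda_0\mu)^k=-\rho\ne-1$ by Lemma~\ref{lem:arc}. So $A$ has $|R_-|+|R_+|=k$ distinct nonzero zeros. But $A(z)/z^r$ is a nonzero polynomial of degree $k-2r<k$, a contradiction.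

All $q_\lambda$ are therefore non-real. Let $R^0$ be the set of roots with $\operatorname{Im}q_\lambda>0$. The map $\lambda\mapsto\bar\lambda$ exchanges $R^0$ with the set of remaining roots, so $k$ is even and $|R^0|=k/2$.

\emph{Step 2: covariances.} For $\lambda\in R^0$ define on $S$ the function $h_\lambda(l)=\lambda^l/(1+q_\lambda)-1$. Then $Eh_\lambda=0$, and
\[
h_\lambda(k-l)=\frac{q_\lambda\lambda^{-l}}{1+q_\lambda}-1=\frac{\lambda^{-l}}{1+q_\lambda^{-1}}-1=\overline{h_\lambda(l)} .
\]
So $\operatorname{Im}h_\lambda$ is odd under the involution $l\mapsto k-l$ of $S$. For $\lambda,\mu\in R^0$, with $q=q_\lambda$, $\rho=q_\mu$, put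
\[
\alpha_{\lambda\mu}=E\,h_\lambda\overline{h_\mu}=\frac{A(\lambda/\mu)}{(1+q)(1+\rho^{-1})}-1,\qquad
\beta_{\lambda\mu}=E\,h_\lambda h_\mu=\frac{A(\lambda\mu)}{(1+q)(1+\rho)}-1 .
\]
These numbers are real, because the involution preserves the weights and conjugates the integrands. From $\operatorname{Im}u\operatorname{Im}v=\frac12\operatorname{Re}(u\bar v-uv)$ we get
\begin{equation}\label{eq:gram}
E\,\operatorname{Im}h_\lambda\operatorname{Im}h_\mu=\tfrac12(\alpha_{\lambda\mu}-\beta_{\lambda\mu}).
\end{equation}

If $q\ne\rho$, then also $q\rho\ne1$, since $q$ and $\rho$ both lie in the upper half-plane. So \eqref{eq:mult} applies to $(\lambda,\mu)$ and to $(\lambda,\mu^{-1})$, and $\alpha_{\lambda\mu}=\beta_{\lambda\mu}=0$.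

Let $q=\rho$, where $\lambda=\mu$ is allowed. Put $d=-(q+q^{-1})$, which lies in $[1,2)$ by Lemma~\ref{lem:arc} and Step~1, and $w=|1+q|^2=2-d>0$. Write $\gamma_{\lambda\mu}=w\alpha_{\lambda\mu}$, $\delta_{\lambda\mu}=w\beta_{\lambda\mu}$, and drop the indices for the moment. From $(1+q)^2=qw$ and $1+q^2=-dq$,
\[
P(\lambda/\mu)=2-w-\gamma=d-\gamma,\qquad P(\lambda\mu)=-dq-qw-q\delta=-q(2+\delta),
\]
and both are nonzero by Lemma~\ref{lem:nonres}. Hence
\[
D(\lambda,\mu)=1-\frac2{2+\delta}=\frac\delta{2+\delta},\qquad D(\lambda,\mu^{-1})=1-\frac d{d-\gamma}=-\frac\gamma{d-\gamma}.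
\]
In \eqref{eq:third} the factors are $q^2+q^{-1}=-(d+1)(1+q)$ and $1+q\ne0$, so $D(\lambda,\mu^{-1})=(d+1)D(\lambda,\mu)$. Clearing denominators, $-\gamma(2+\delta)=(d+1)(d-\gamma)\delta$, that is,
\begin{equation}\label{eq:delta}
d\,(1+d-\gamma_{\lambda\mu})\,\delta_{\lambda\mu}=-2\gamma_{\lambda\mu}.
\end{equation}

\emph{Step 3: the functions $\operatorname{Im}h_\lambda$ with $d>1$ are linearly independent.} Real functions on $S$ are linearly independent if and only if their Gram matrix for $E$ is positive definite, since all weights are positive. Group the roots in $R^0$ into classes with the same $q$. By Step~2 and \eqref{eq:gram}, functions from different classes are orthogonal, so it suffices to show that $\gamma-\delta$ is positive definite on a class $\mathcal C$ with $d>1$.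

The matrix $\gamma=(\gamma_{\lambda\mu})_{\lambda,\mu\in\mathcal C}$ is the Gram matrix of the complex functions $\sqrt w\,h_\lambda$ and is real, so it is symmetric and positive semidefinite. Its diagonal entries are $w(w^{-1}-1)=d-1$, so $|\gamma_{\lambda\mu}|\le d-1<d+1$ by the Cauchy--Schwarz inequality. Solving \eqref{eq:delta} and expanding in a geometric series, entry by entry,
\begin{equation}\label{eq:series}
\gamma-\delta=\gamma+\frac2d\sum_{m\ge1}\frac{\gamma^{\circ m}}{(1+d)^m},
\end{equation}
where $\gamma^{\circ m}$ is the matrix with entries $\gamma_{\lambda\mu}^m$. The matrix $\gamma$ itself may be singular, and the higher terms repair this. By the Schur product theorem, the entrywise product of positive semidefinite matrices is positive semidefinite, so every term in \eqref{eq:series} is positive semidefinite, and it is enough that one $\gamma^{\circ m}$ be positive definite. This holds if $|\gamma_{\lambda\mu}|<d-1$ for $\lambda\ne\mu$, because then $(d-1)^{-m}\gamma^{\circ m}\to I$.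

Suppose that $\gamma_{\lambda\mu}=\pm(d-1)$ with $\lambda\ne\mu$. Then $wE|h_\lambda\mp h_\mu|^2=2(d-1)-2(d-1)=0$, so $h_\lambda=\pm h_\mu$ on $S$. With the sign $+$, $\lambda^l=\mu^l$ for all $l\in S$, and $\gcd(S)=1$ gives $\lambda=\mu$. With the sign $-$, we have $|1-h_\mu|=|1+h_\lambda|=w^{-1/2}=|1+h_\mu|$, so $h_\mu$ is purely imaginary on $S$ and $\delta_{\mu\mu}=wEh_\mu^2=-\gamma_{\mu\mu}=-(d-1)$. But \eqref{eq:delta} with $\gamma_{\mu\mu}=d-1$ gives $\delta_{\mu\mu}=-(d-1)/d$, and the two values differ for $d>1$. Both signs are impossible, and Step~3 is proved.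

\emph{Step 4: counting.} Let $N$ be the number of roots in $R^0$ with $d>1$. The real functions on $S$ that are odd under $l\mapsto k-l$ form a space whose dimension is the number of two-element orbits, namely $\lfloor|S|/2\rfloor$, as only $l=k/2$ can be fixed. By Step~3,
\[
N\le\lfloor|S|/2\rfloor\le\lfloor(k-1)/2\rfloor=k/2-1 .
\]
Since $|R^0|=k/2$, some $\lambda\in R^0$ has $d=1$. Then $q_\lambda=e^{2\pi i/3}$, and Lemma~\ref{lem:arc} gives $\lambda^l=1+q_\lambda=e^{\pi i/3}$ for all $l\in S$. Writing $1=\sum_{l\in S}c_ll$ with integers $c_l$, we find $\lambda=e^{(\pi i/3)\sum c_l}$. So there is exactly one such root, and $N=k/2-1$. Moreover $\lambda^6=1$ and a power of $\lambda$ has order $6$, so $\lambda$ has order $6$; as $\lambda^{l-l'}=1$, all elements of $S\subset[1,k-1]$ are congruent modulo $6$, and $k-2\ge6(|S|-1)$. Therefore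
\[
3|S|-3\le k/2-1=N\le|S|/2,
\]
which forces $|S|=1$. By symmetry $S=\{k/2\}$, and $\gcd(S)=1$ gives $k=2$ and $a_1=1$.
\end{proof}

The argument does not carry over to $a_0>0$: the product formula \eqref{eq:mult} uses $P(1)=1$, and Step~1 is false for \eqref{eq:C8}, where $-1$ is a root with $q=-1$. That case needs a different tool.

\section{Equations with a constant term}\label{sec:trop}

In this section the equation is a normalized cycle with $a_0>0$. We show that, after removing the interleaving, its order is $2$ or $3$.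

\subsection{The piecewise linear limit}

\begin{lemma}\label{lem:trop}
Every real solution of
\begin{equation}\label{eq:trop}
y_{n+k}=\max\bigl(0,\ \max_{i\in S}y_{n+i}\bigr)-y_n
\end{equation}
satisfies $y_{n+p}=y_n$.
\end{lemma}

\begin{proof}
If $c_1,\dots,c_N>0$ are constants and $u_i(t)>0$ satisfy $t^{-1}\log u_i(t)\to\theta_i$ as $t\to\infty$, then $t^{-1}\log\sum c_iu_i(t)\to\max\theta_i$, because the sum lies between $(\min c_i)\max u_i$ and $(\sum c_i)\max u_i$. Take the solution of \eqref{eq:norm} with $x_j=e^{ty_j}$, $0\le j<k$. By induction on $n$, $t^{-1}\log x_n\to y_n$; the term $0$ in \eqref{eq:trop} comes from $a_0>0$. Since $x_{n+p}=x_n$ for every $t$, the limit is periodic.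
\end{proof}

Recursion \eqref{eq:trop} depends on $S$ only. Start it from $y_0=\dots=y_{k-1}=T>0$. The solution continues with $k-r$ zeros, $r$ values $-T$, again $k-r$ zeros, and then $k$ values $T$ (this is the case $\eta=0$ of Lemma~\ref{lem:psi} below). So it returns after $3k-r$ steps, which equals $5$ for \eqref{eq:C5} and $8$ for \eqref{eq:C8} and explains the sequence $2,5,8,11$ of Section~\ref{sec:intro}. The term $0$ is essential to this pattern, because it hides the values $-T$: for $k=2$ the orbit is $T,T,0,-T,0,T,T$, while without the $0$ it is $T,T,0,-T,-T,0,T,T$. This one orbit is periodic for every symmetric $S$. To see $S$ we perturb it by bounded amounts and ask whether the perturbation drifts.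

\begin{example}\label{ex:four}
Let $k=4$, $r=1$, and let $T$ be large. For $S=\{1,2,3\}$ and $m\ge0$, and for $S=\{1,3\}$ and $0<m_1<m_2<m_3$, recursion \eqref{eq:trop} gives the following orbits.
\[
\begin{array}{l|l|l}
 & S=\{1,2,3\} & S=\{1,3\}\\ \hline
y_0,\dots,y_3 & T+1,\ T,\ T+1,\ T-m & T,\ T-m_1,\ T-m_2,\ T-m_3\\
y_4,y_5,y_6 & 0,\ 1,\ -m-1 & -m_1,\ m_1-m_2,\ m_2-m_3\\
y_7 & -T+m+1 & -T+m_3\\
y_8,y_9,y_{10} & 1,\ 0,\ m+2 & m_1,\ m_2,\ m_3\\
y_{11},\dots,y_{14} & T+1,\ T,\ T+1,\ T-m-1 & T,\ T-m_1,\ T-m_1-m_2,\ T-m_3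
\end{array}
\]
After $11$ steps the first orbit has $m$ replaced by $m+1$, and the second has $m_2$ replaced by $m_2+m_1$. If $m_3>m_2+pm_1$ and $T$ is large enough, this can be repeated $p$ times, and after $11p$ steps neither orbit is back at its start. So neither set $S$ comes from a cycle with $a_0>0$.
\end{example}

\subsection{The return map}

To do this in general we compute the effect of $3k-r$ steps on the perturbation. For $\eta=(\eta_0,\dots,\eta_{k-1})\in\mathbb R^k$ define successively, with $i$ always running over $S$,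
\begin{align*}
\omega_j&=\max\{\eta_{j+i}: i+j\le k-1\}-\eta_j &&(0\le j\le k-r-1),\\
M_l&=\max\bigl(0,\ \{\omega_{l+i-r}\}\bigr) &&(0\le l\le r-1),\\
\zeta_j&=\max\bigl(0,\ \{\omega_{j+i}:i+j\le k-r-1\},\ \{\zeta_{j-i}:i\le j\}\bigr)-\omega_j &&(0\le j\le k-r-1),\\
\eta'_l&=\eta_{k-r+l}+\max\bigl(0,\ \{\zeta_{l+i-r}\}\bigr)-M_l &&(0\le l\le r-1),\\
\eta'_l&=\max\{\eta'_{l-i}:i\le l\}-\zeta_{l-r} &&(r\le l\le k-1),
\end{align*}
and put $\Psi(\eta)=\eta'$. In the second and fourth lines $0\le l+i-r\le k-r-1$, because $r\le i\le k-r$.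

\begin{lemma}\label{lem:psi}
For each $\eta$ there is $T_0(\eta)$ such that for $T\ge T_0(\eta)$ the solution of \eqref{eq:trop} with $y_j=T+\eta_j$ $(0\le j\le k-1)$ continues as
\[
\begin{array}{ll}
y_{k+j}=\omega_j & (0\le j\le k-r-1),\\
y_{2k-r+l}=-T+M_l-\eta_{k-r+l} & (0\le l\le r-1),\\
y_{2k+j}=\zeta_j & (0\le j\le k-r-1),\\
y_{3k-r+l}=T+\eta'_l & (0\le l\le k-1).
\end{array}
\]
Consequently $\Psi^p=\mathrm{id}$ on $\mathbb R^k$.
\end{lemma}

\begin{proof}
We compute $y_{n+k}$ for $n=0,1,\dots,3k-r-1$ in order. The quantities $\eta,\omega,M,\zeta,\eta'$ do not depend on $T$; call them bounded. For large $T$, a term $T+{}$bounded beats every bounded term in a maximum, and a term $-T+{}$bounded loses to $0$. Finitely many such comparisons occur, which defines $T_0(\eta)$.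

\emph{$n=j\le k-r-1$.} The terms $y_{j+i}$ with $j+i\le k-1$ equal $T+\eta_{j+i}$, and $i=r$ gives one of them. The others are $\omega_{j+i-k}$, which is bounded. Subtracting $y_j=T+\eta_j$ gives $\omega_j$.

\emph{$n=k-r+l$, $l\le r-1$.} Here $y_{n+i}=y_{k+(l+i-r)}=\omega_{l+i-r}$ for all $i\in S$, so the maximum is $M_l$, and $y_n=T+\eta_{k-r+l}$.

\emph{$n=k+j$, $j\le k-r-1$.} Here $y_n=\omega_j$. The term $y_{k+j+i}$ is $\omega_{j+i}$ if $j+i\le k-r-1$; it is of size $-T$ and loses to $0$ if $k-r\le j+i\le k-1$; and it is $\zeta_{j-(k-i)}$ if $j+i\ge k$. As $i$ runs over the elements of $S$ with $j+i\ge k$, the number $k-i$ runs over the elements of $S$ that are at most $j$, since $S=k-S$. This is the formula for $\zeta_j$.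

\emph{$n=2k-r+l$, $l\le r-1$.} Here $y_{n+i}=\zeta_{l+i-r}$ for all $i\in S$, and $y_n=-T+M_l-\eta_{k-r+l}$.

\emph{$n=2k-r+l$, $r\le l\le k-1$.} Here $y_n=\zeta_{l-r}$. If $l+i\ge k$, then $y_{n+i}=T+\eta'_{l-(k-i)}$, and $i=k-r$ gives such a term; again $k-i$ runs over the elements of $S$ that are at most $l$. If $l+i<k$, then $y_{n+i}=\zeta_{l+i-r}$ is bounded.

Finally take $T\ge T_0(\Psi^n(\eta))$ for $0\le n<p$. Then $(3k-r)p$ steps of \eqref{eq:trop} take $T\mathbf 1+\eta$ to $T\mathbf 1+\Psi^p(\eta)$. The number of steps is a multiple of $p$, so $\Psi^p(\eta)=\eta$ by Lemma~\ref{lem:trop}.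
\end{proof}

\subsection{The set $S$ is an arithmetic progression}

The map $\Psi$ is built from nested maxima. To use it we restrict it to a region in which almost all of them are decided in advance, as in the second orbit of Example~\ref{ex:four}: the first $r$ coordinates are small and the others decrease quickly. Let $K$ be the set of $\eta$ with
\[
\eta_c\in[0,1]\ \ (0\le c<r),\qquad \eta_j=-m_j\ \ (r\le j\le k-1),\qquad m_r\ge1,\qquad m_{j+1}\ge m_j+1 .
\]

\begin{lemma}\label{lem:cone}
For $\eta\in K$, the point $\eta'=\Psi(\eta)$ is given by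
\begin{equation}\label{eq:cone}
\begin{aligned}
\eta'_l&=\eta_{(k+l)\bmod r}&&(0\le l<r),\\
\eta'_l&=-m'_l,\quad m'_l=m_l+\eta_{l\bmod r}-\max\{\eta'_{l-i}:i\in S,\ i\le l\}&&(r\le l\le k-1).
\end{aligned}
\end{equation}
For any $\eta_0,\dots,\eta_{r-1}\in[0,1]$ there are $m_r,\dots,m_{k-1}$ such that $\Psi^n(\eta)\in K$ for $0\le n\le p$.
\end{lemma}

\begin{proof}
In the formula for $\omega_j$ all indices $j+i$ are at least $r$, where $\eta$ decreases, so $\omega_j=\eta_{j+r}-\eta_j$. This is negative: it is $-m_{j+r}-\eta_j$ for $j<r$ and $m_j-m_{j+r}$ for $j\ge r$. Hence all $M_l$ vanish, and the terms $\omega_{j+i}$ in the formula for $\zeta_j$ lose to $0$.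

We claim that $\zeta_j=m_{j+r}+\eta_{j\bmod r}$. For $j<r$ no term $\zeta_{j-i}$ occurs, and $\zeta_j=-\omega_j$ is the claim. For $j\ge r$, by induction $\zeta_{j-r}=m_j+\eta_{j\bmod r}\ge m_j$, while $\zeta_{j-i}\le m_{j-i+r}+1\le m_j$ for $r<i\le j$. So the maximum is $\zeta_{j-r}$, and subtracting $\omega_j=m_j-m_{j+r}$ gives the claim.

Let $l<r$. Then $\zeta_{l+i-r}=m_{l+i}+\eta_{(l+i)\bmod r}$. For $i<k-r$ this is at most $m_{l+i}+1\le m_{k-r+l}$, so the maximum is attained at $i=k-r$ and equals $m_{k-r+l}+\eta_{(k+l)\bmod r}$. Since $k-r+l\ge r$, we have $\eta_{k-r+l}=-m_{k-r+l}$, which gives the first line of \eqref{eq:cone}. The second line follows from $\zeta_{l-r}=m_l+\eta_{l\bmod r}$.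

For the last statement let $\Phi$ be the map defined on all of $\mathbb R^k$ by \eqref{eq:cone}, and let $-m_l^{(n)}$ be the coordinate $l\ge r$ of $\Phi^n(\eta)$. The map $\Phi$ permutes the first $r$ coordinates, and it is triangular: $m_l^{(n)}$ depends only on $\eta_0,\dots,\eta_{r-1}$ and $m_r,\dots,m_l$. If the coordinates of index less than $l$ of $\Phi^n(\eta)$ are at most $1$ for all $n\le p$, then \eqref{eq:cone} gives $m_l^{(n+1)}\ge m_l^{(n)}-1$, so $m_l^{(n)}\ge m_l-p$ for $n\le p$. Choose $m_r=p+1$ and then, successively, $m_l=p+1+\max_{n\le p}m_{l-1}^{(n)}$. By induction on $l$, $m_r^{(n)}\ge1$ and $m_l^{(n)}\ge m_{l-1}^{(n)}+1$ for all $n\le p$. So $\Phi^n(\eta)\in K$ for $n\le p$, and $\Psi^n(\eta)=\Phi^n(\eta)$ by induction on $n$.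
\end{proof}

\begin{proposition}\label{prop:ap}
If $a_0>0$, then $S=r\mathbb Z\cap[1,k-1]$.
\end{proposition}

\begin{proof}
Suppose not, and let $l\in[1,k-1]$ be the least element of the symmetric difference of the two sets. Then $l>r$ and $S\cap[1,l-1]=r\mathbb Z\cap[1,l-1]$. We choose $\eta_0,\dots,\eta_{r-1}$ below, complete them by Lemma~\ref{lem:cone}, write $\eta^{(n)}=\Psi^n(\eta)\in K$, and show that the coordinate $l$ drifts. Recall that points of $K$ have negative, decreasing coordinates from index $r$ on.

\emph{A multiple is missing: $l=ar\notin S$, $a\ge2$.} Take $\eta_c=0$ for $c<r$; these coordinates remain $0$. For $1\le b<a$ the maximum in \eqref{eq:cone} for the index $br$ is $\eta'_0=0$, from $i=br\in S$, so $m_{br}$ does not change. For the index $l$, the value $i=l$ is not available; $i$ runs over $r,\dots,(a-1)r$, and the maximum is $\eta'_r=-m_r$. So $m_l^{(n+1)}=m_l^{(n)}+m_r$ and $m_l^{(p)}=m_l+pm_r\ne m_l$, contrary to $\Psi^p=\mathrm{id}$.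

\emph{A non-multiple is present: $l=ar+b\in S$, $a\ge1$, $0<b<r$.} Take $\eta_0=1$ and $\eta_c=0$ for $0<c<r$. Now $S\cap[1,l]=\{r,2r,\dots,ar,l\}$. The values $i=l$ and $i=ar$ contribute $\eta'_0\ge0$ and $\eta'_b\ge0$, and the others contribute negative terms, since $l-i\ge r$ for them. Hence
\[
m_l^{(p)}-m_l=\sum_{n=0}^{p-1}\bigl(\eta_b^{(n)}-\eta_b^{(n+1)}\bigr)-\sum_{n=1}^{p}\Bigl(\max\bigl(\eta_0^{(n)},\eta_b^{(n)}\bigr)-\eta_b^{(n)}\Bigr).
\]
By $\Psi^p=\mathrm{id}$ we have $\eta^{(p)}=\eta$. So the first sum telescopes to $0$, and the second has nonnegative terms, the last of which is $\max(\eta_0,\eta_b)-\eta_b=1$. Thus $m_l^{(p)}-m_l\le-1$, a contradiction.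
\end{proof}

\subsection{The order is at most three}

When $S=\{1,\dots,k-1\}$, the second line of \eqref{eq:cone} shows no drift on $K$, and one has to leave $K$. The first orbit of Example~\ref{ex:four} extends to all $k\ge4$.

\begin{proposition}\label{prop:order}
If $a_0>0$ and $\gcd(S)=1$, then $k\in\{2,3\}$.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:ap}, $r=\gcd(S)=1$ and $S=\{1,\dots,k-1\}$. The formulas for $\Psi$ become
\begin{gather*}
\omega_j=\max_{j<i\le k-1}\eta_i-\eta_j,\qquad M_0=\max(0,\omega_0,\dots,\omega_{k-2}),\\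
\zeta_j=\max(0,\omega_{j+1},\dots,\omega_{k-2},\zeta_0,\dots,\zeta_{j-1})-\omega_j,\\
\eta'_0=\eta_{k-1}+\max(0,\zeta_0,\dots,\zeta_{k-2})-M_0,\qquad\eta'_l=\max(\eta'_0,\dots,\eta'_{l-1})-\zeta_{l-1}.
\end{gather*}
Suppose $k\ge4$ and take $\eta=(1,0,1,-m,\dots,-m)$ with $m\ge0$. Then $\omega_0=0$, $\omega_1=1$, $\omega_2=-m-1$, $\omega_j=0$ for $3\le j\le k-2$, and $M_0=1$. Next $\zeta_0=1-0=1$, $\zeta_1=1-1=0$, $\zeta_2=1+(m+1)=m+2$, and $\zeta_j=m+2$ for $3\le j\le k-2$. Finally $\eta'_0=-m+(m+2)-1=1$, $\eta'_1=1-\zeta_0=0$, $\eta'_2=1-\zeta_1=1$, and $\eta'_l=1-(m+2)=-(m+1)$ for $l\ge3$. So $\Psi$ replaces $m$ by $m+1$, and $\Psi^p(\eta)\ne\eta$, contrary to Lemma~\ref{lem:psi}.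
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}

Under any of the hypotheses of the theorem, Lemma~\ref{lem:weak} gives $F^p=\mathrm{id}$ on $\Omega$ for some $p$. Let the cycle be non-trivial. By Proposition~\ref{prop:normal} and Lemma~\ref{lem:sym}(c), it is equivalent to the $g$-fold interleaving of a normalized cycle whose index set has greatest common divisor $1$. If $a_0=0$, that cycle is \eqref{eq:C6} by Proposition~\ref{prop:zero}. If $a_0>0$, it has order $2$ or $3$ by Proposition~\ref{prop:order}, and it is equivalent to \eqref{eq:C5} or \eqref{eq:C8} by Propositions~\ref{prop:two} and~\ref{prop:three}. Rescaling commutes with interleaving, so the given cycle is equivalent to (i), (ii) or (iii) with $m=g$.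

Conversely, (i), (ii), (iii) are the $m$-fold interleavings of the cycles of Example~\ref{ex:basic}, so by Lemma~\ref{lem:inter} they are $6m$-, $5m$- and $8m$-cycles. To see that these periods are minimal, pass to the normalized forms, which have the same periods. Their characteristic polynomials are $P_0(z^m)$, where $P_0$ is, by Propositions~\ref{prop:two} and~\ref{prop:three},
\[
z^2-z+1,\qquad z^2-2\cos(2\pi/5)\,z+1,\qquad (z+1)(z^2-\sqrt2\,z+1),
\]
respectively; here $2\cos(2\pi/5)=(\sqrt5-1)/2$. These polynomials vanish at $e^{2\pi i/6}$, $e^{2\pi i/5}$, $e^{2\pi i/8}$. So $P_0(z^m)$ vanishes at $e^{2\pi i/(6m)}$, $e^{2\pi i/(5m)}$, $e^{2\pi i/(8m)}$, and by Lemma~\ref{lem:sym}(a) the order of this root divides every period.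

A rescaling multiplies $a_0$ and the $a_i$ by positive factors, so it preserves $S$ and the condition $a_0=0$. In order $k$ the three types have $S=\{k/2\}$ with $a_0=0$, $S=\{k/2\}$ with $a_0>0$, and $S=\{k/3,2k/3\}$. Hence they are non-trivial and mutually inequivalent. This gives the count $2\cdot[2\mid k]+[3\mid k]$ and completes the proof of Theorem~\ref{thm:main}; Corollary~\ref{cor:open} is the list of its cases for $k=6,8,10$ and $k\ge12$. \qed

\begin{thebibliography}{9}
\bibitem{source} \emph{Some Results On Periodicity Of Difference Equations}, \texttt{http://www.dma.uvigo.es/\~{}eliz/pdf/Linero.pdf}.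
\end{thebibliography}
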